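\title{Two ways out of a cusp: failure of a diffusion approximation for $\alpha$-fair bandwidth sharing with $\alpha<1$}

\begin{abstract}
We consider the connection-level model of a bandwidth sharing network under a weighted $\alpha$-fair policy in heavy traffic, and the conjecture that for general $\alpha\in(0,\infty)$ the diffusion-scaled workload converges to a semimartingale reflecting Brownian motion (SRBM) in the workload cone. We disprove the conjecture for every $\alpha\in(0,1)$, by a network in which every resource carries local traffic, with deterministic initial states. For $\alpha<1$ the workload cone can have cusps, and reflection expels an SRBM from a cusp faster than Brownian noise can move it, along the solutions of an ordinary differential equation. We construct a boundary point at which this equation has two separated directions of escape, so that initial states approaching the point from two sides lead to macroscopically different behavior. We also show that an SRBM started from a point exists for every network and every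 $\alpha$, that its law is not unique in our examples, and that it is unique when $\alpha=1$.
\end{abstract}

\section{The model, the conjecture, and the results}\label{sec:intro}

\subsection{Bandwidth sharing networks}

We work with the connection-level bandwidth sharing model of Massouli\'e and Roberts. There are $J$ resources $j\in\mathcal J$ with capacities $C_j>0$, and $I$ routes $i\in\mathcal I$. The $J\times I$ incidence matrix $A$ has $A_{ji}=1$ if route $i$ uses resource $j$, and $A_{ji}=0$ otherwise. Every route uses at least one resource, and $A$ has full row rank. Inequalities between vectors are componentwise, $|\cdot|$ is the Euclidean norm, and $e_i$, $e_j$ denote coordinate unit vectors.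

Fix $\alpha\in(0,\infty)$ and weights $\kappa_i>0$. When $n_i$ flows are present on route $i$, the route receives a total bandwidth $\Lambda_i(n)$, which its flows share equally. For $n\in\mathbb R_+^I$ the \emph{weighted $\alpha$-fair allocation} $\Lambda(n)$ has $\Lambda_i(n)=0$ if $n_i=0$, and $(\Lambda_i(n))_{i:n_i>0}$ is the unique maximizer of
\[
\sum_{i:\,n_i>0}\kappa_i n_i^{\alpha}\,\frac{\Lambda_i^{1-\alpha}}{1-\alpha}
\qquad\Bigl(\text{of }\sum_{i:\,n_i>0}\kappa_i n_i\log\Lambda_i\ \text{ if }\alpha=1\Bigr)
\]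
subject to $\sum_iA_{ji}\Lambda_i\le C_j$ for all $j$ and $\Lambda_i\ge0$.

Flows arrive on route $i$ as a Poisson process of rate $\nu_i$, and each carries a document whose size is exponential with mean $1/\mu_i$; the same holds for the flows present at time $0$. The initial flow count $N(0)\in\mathbb Z_+^I$, the arrival processes, and all document sizes are mutually independent. The flow count process $N$ is then the Markov chain on $\mathbb Z_+^I$ that jumps from $n$ to $n+e_i$ at rate $\nu_i$ and from $n$ to $n-e_i$ at rate $\mu_i\Lambda_i(n)$.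

\subsection{Heavy traffic and the workload}

Consider a sequence of such networks indexed by $r\to\infty$, with parameters $\nu^r,\mu^r$, initial states $N^r(0)$, and common $A$, $C$, $\kappa$, $\alpha$. Put $\rho^r_i=\nu^r_i/\mu^r_i$ and assume that
\[
\nu^r\to\nu\in(0,\infty)^I,\qquad \mu^r\to\mu\in(0,\infty)^I,\qquad A\rho=C\ \text{ for }\rho_i=\nu_i/\mu_i,\qquad r(A\rho^r-C)\to\theta\in\mathbb R^J .
\]
Thus every resource is critically loaded in the limit. Let $M^r=\mathrm{diag}(\mu^r)$ and $M=\mathrm{diag}(\mu)$. The \emph{workload} $W^r(t)=A(M^r)^{-1}N^r(t)$ records, for each resource, the expected amount of data that the flows now present still have to send through it. The diffusion-scaled processes and the covariance matrix are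
\[
\hat N^r(t)=r^{-1}N^r(r^2t),\qquad \hat W^r(t)=r^{-1}W^r(r^2t),\qquad \Gamma=A\,\mathrm{diag}(2\nu_i/\mu_i^2)\,A^{\top}.
\]
The matrix $\Gamma$ is positive definite because $A$ has full row rank.

To see what limit to expect, compensate the jumps of $N^r$. This gives
\begin{equation}\label{eq:workload-eq}
\hat W^r(t)=\hat W^r(0)+r(A\rho^r-C)\,t+\hat m^r(t)+\hat U^r(t),\qquad
\hat U^r(t)=\frac1r\int_0^{r^2t}\bigl(C-A\Lambda(N^r(s))\bigr)\,ds,
\end{equation}
where $\hat m^r$ is a martingale with jumps of order $1/r$ and predictable covariation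
\[
r^{-2}\int_0^{r^2t}A\,\mathrm{diag}\bigl((\nu^r_i+\mu^r_i\Lambda_i(N^r(s)))/(\mu^r_i)^2\bigr)A^{\top}\,ds .
\]
If each route receives its load $\rho_i$ on average, this is close to $\Gamma t$, and the second and third terms in \eqref{eq:workload-eq} look like a Brownian motion with drift $\theta$ and covariance $\Gamma$. The component $\hat U^r_j$ is the cumulative unused capacity of resource $j$; it is nondecreasing. It remains to understand where the workload lives and when capacity goes unused.

\subsection{Prices, the invariant manifold, and the workload cone}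

The allocation problem is concave with linear constraints. So a feasible $\Lambda$ with $\Lambda_i>0$ for $n_i>0$ is optimal as soon as there is a vector of Lagrange multipliers, or \emph{prices}, $q\in\mathbb R^J_+$ with $\kappa_i(n_i/\Lambda_i)^\alpha=(A^{\top}q)_i$ for $n_i>0$ and $q_j(C-A\Lambda)_j=0$ for all $j$. Setting $\Lambda_i=\rho_i$ and solving for $n_i$ leads to
\begin{equation}\label{eq:nq}
n(q)_i=\rho_i\bigl((A^{\top}q)_i/\kappa_i\bigr)^{1/\alpha},\qquad w(q)=AM^{-1}n(q),\qquad q\in\mathbb R^J_+ .
\end{equation}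
In the state $n(q)$ every nonempty route receives exactly its load. Indeed, let $\Lambda_i=\rho_i$ if $n(q)_i>0$ and $\Lambda_i=0$ otherwise. This is feasible; and if $q_j>0$, then every route through $j$ is nonempty, so $(A\Lambda)_j=(A\rho)_j=C_j$. Hence $\Lambda=\Lambda(n(q))$ with prices $q$. These are the states in which arrivals and departures balance, and in them a resource with positive price is fully used.

Define the \emph{invariant manifold}, the \emph{workload cone}, and its \emph{faces} by
\[
\mathcal M_\alpha=\{n(q):q\in\mathbb R^J_+\},\qquad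
\mathcal W_\alpha=\{w(q):q\in\mathbb R^J_+\},\qquad
\mathcal W^j_\alpha=\{w(q):q\in\mathbb R^J_+,\ q_j=0\}.
\]
``Cone'' means only that the set is invariant under multiplication by positive numbers. With
\[
F(n)=\sum_{i\in\mathcal I}\frac{\kappa_i}{\alpha+1}\,\frac{\mu_i^{\alpha-1}}{\nu_i^{\alpha}}\,n_i^{\alpha+1},\qquad n\in\mathbb R^I_+,
\]
the \emph{lifting map} sends $w\in\mathbb R^J_+$ to the unique $n=\Delta(w)\in\mathbb R^I_+$ that minimizes $F(n)$ subject to $AM^{-1}n\ge w$. The map $\Delta:\mathbb R^J_+\to\mathcal M_\alpha$ is continuous, and on $\mathcal W_\alpha$ it inverts the bijection $n\mapsto AM^{-1}n$ from $\mathcal M_\alpha$ onto $\mathcal W_\alpha$; a proof is included in Lemma~\ref{lem:prices}.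

If $\hat N^r$ stays close to $\Delta(\hat W^r)$, then $\hat W^r$ stays close to $\mathcal W_\alpha$, and $\hat U^r_j$ should grow only when the price of resource $j$ vanishes, that is, on the face $\mathcal W^j_\alpha$. This describes the following object.

\begin{definition}\label{def:srbm}
Let $\eta$ be a Borel probability measure on $\mathcal W_\alpha$. A \emph{semimartingale reflecting Brownian motion} (SRBM) associated with the data $(\mathcal W_\alpha,\theta,\Gamma,\{e_j:j\in\mathcal J\},\eta)$ is an adapted $J$-dimensional process $W$ on a filtered probability space $(\Omega,\mathcal F,\{\mathcal F_t\},\mathbb P)$ such that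
\begin{itemize}
\item[(i)] a.s., $W(t)=W(0)+B(t)+U(t)$ for all $t\ge0$;
\item[(ii)] a.s., $W$ has continuous paths with values in $\mathcal W_\alpha$, and $W(0)$ has law $\eta$;
\item[(iii)] $B$ is a Brownian motion from the origin with drift $\theta$ and covariance matrix $\Gamma$, and $\{B(t)-\theta t,\mathcal F_t\}$ is a martingale;
\item[(iv)] $U=\sum_je_jU_j$, where each $U_j$ is adapted and, a.s., continuous, nondecreasing, $U_j(0)=0$, and $U_j(t)=\int_0^t1_{\{W(s)\in\mathcal W^j_\alpha\}}\,dU_j(s)$ for all $t\ge0$.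
\end{itemize}
The network determines all the data except $\eta$, so we speak of an \emph{SRBM with initial law $\eta$}, and of an \emph{SRBM from $w$} if $\eta=\delta_w$.
\end{definition}

Convergence in distribution of processes means weak convergence of their laws on the space $D([0,\infty),\mathbb R^J)$ of right-continuous paths with left limits, with the Skorokhod $J_1$ topology. The following statement is posed in \cite{ssc} for general $\alpha\in(0,\infty)$.

\medskip
\noindent\textbf{Conjecture} (\cite[Conjecture 5.1]{ssc}). \emph{Suppose that $\hat W^r(0)$ converges in distribution to a Borel probability measure $\eta$ on $\mathcal W_\alpha$, and that $|\hat N^r(0)-\Delta(\hat W^r(0))|\to0$ in probability as $r\to\infty$. Then $\hat W^r$ converges in distribution to an SRBM with initial law $\eta$.}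
\medskip

The simplest cases support it. With a single resource, $w(q)$ is a positive multiple of $q^{1/\alpha}$, so $\mathcal W_\alpha=[0,\infty)$ with face $\{0\}$ for every $\alpha$, and the SRBM is one-dimensional reflected Brownian motion, $U(t)=\sup_{s\le t}(W(0)+B(s))^-$. For $\alpha=1$ the map $q\mapsto w(q)$ is linear, $\mathcal W_1$ is the image of an orthant under a positive definite matrix, and the law of the SRBM is determined by $\eta$ (Theorem~\ref{thm:srbm}(c)). For $\alpha\ne1$ the faces may be curved, and one would guess that curvature changes the technique but not the answer.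

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $\alpha\in(0,1)$. There are an incidence matrix $A$ of full row rank, containing the single-resource route $\{j\}$ for every resource $j$, and weights $\kappa_i>0$ such that the Conjecture is false for the networks with $\nu^r_i=\mu^r_i=1$ for all $r,i$ and $C=A\mathbf 1$ (so that $\rho=\mathbf 1$, $A\rho^r=C$, $\theta=0$, $\Gamma=2AA^{\top}$). More precisely, there are deterministic initial states $N^r(0)$, $r\in\mathbb N$, and a point $w\in\mathcal W_\alpha$ such that $\hat W^r(0)\to w$ and $\hat N^r(0)-\Delta(\hat W^r(0))\to0$, but $\hat W^r$ does not converge in distribution to an SRBM from $w$.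
\end{theorem}

The second theorem is not used for the first. It shows that the processes in question exist, and it locates the failure on the level of the limit object.

\begin{theorem}\label{thm:srbm}
\begin{itemize}
\item[(a)] For every network as above, every $\alpha\in(0,\infty)$, and every $w\in\mathcal W_\alpha$, an SRBM from $w$ exists.
\item[(b)] For the networks constructed for Theorem~\ref{thm:main} there is $w^0\in\mathcal W_\alpha$ such that the SRBMs from $w^0$ have at least two different laws.
\item[(c)] If $\alpha=1$, the SRBM is unique in law for every network and every initial law $\eta$.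
\end{itemize}
\end{theorem}

The convergence statement is not decided here for any individual $\alpha\ge1$; for $\alpha=1$ only uniqueness in law of the SRBM is shown.

The proof of Theorem~\ref{thm:main} does not analyze the Markov chain. We find a point $w^0\in\mathcal W_\alpha$, two families of points of $\mathcal W_\alpha$ that converge to $w^0$, two open sets with disjoint closures, and a time $t_1>0$ such that \emph{every} SRBM started from the first family is in the first set at time $t_1$ with probability at least $3/4$, and likewise for the second family and the second set (Proposition~\ref{prop:key}). The Conjecture would transfer these bounds to the networks, and interlacing the two families then produces a sequence that satisfies the hypotheses of the Conjecture and has no limit. Section~\ref{sec:prelim} introduces prices as coordinates on the cone, Section~\ref{sec:heur} explains the mechanism on small examples, Section~\ref{sec:network} constructs the network, Sections~\ref{sec:key} and~\ref{sec:main} prove Proposition~\ref{prop:key}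 and Theorem~\ref{thm:main}, and Section~\ref{sec:srbm} proves Theorem~\ref{thm:srbm}. Throughout,
\[
\beta=1/\alpha .
\]

\section{Prices as coordinates, and the Brownian part of an SRBM}\label{sec:prelim}

In this section the network and $\alpha\in(0,\infty)$ are arbitrary. The cone is given as the image of the orthant under $q\mapsto w(q)$, and we need to invert this map continuously. The inverse turns out to be the gradient of the optimal value in the problem that defines $\Delta$. For $v\in\mathbb R^J$ put
\[
G(v)=\min\{F(n):n\in\mathbb R^I_+,\ AM^{-1}n\ge v\}.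
\]
We use three facts on a finite convex function $G$ on $\mathbb R^J$. Its subdifferential $\partial G(v)$, the set of $\bar q$ with $G(v')\ge G(v)+\bar q\cdot(v'-v)$ for all $v'$, is nonempty at every $v$; if $\partial G(v)$ is a single point, $G$ is differentiable at $v$ with that gradient; and a convex function that is differentiable everywhere is $C^1$.

\begin{lemma}\label{lem:prices}
The function $G$ is finite, convex, and $C^1$. Put $q(v)=\nabla G(v)$ and $\Pi(v)=w(q(v))\in\mathcal W_\alpha$ for $v\in\mathbb R^J$. Then $q(\cdot)$ and $\Pi$ are continuous, $q(v)\ge0$, and: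
\begin{itemize}
\item[(a)] the minimizer in the definition of $G(v)$ is $n(q(v))$;
\item[(b)] $\Pi(v)\ge v$ and $q_j(v)\,(\Pi(v)-v)_j=0$ for all $j$;
\item[(c)] $q(w(\bar q))=\bar q$ for $\bar q\in\mathbb R^J_+$; consequently $q(\Pi(v))=q(v)$, the set $\mathcal W_\alpha=\{v:\Pi(v)=v\}$ is closed, and $\mathcal W^j_\alpha=\{w\in\mathcal W_\alpha:q_j(w)=0\}$;
\item[(d)] $q(cv)=c^\alpha q(v)$ and $\Pi(cv)=c\,\Pi(v)$ for $c>0$;
\item[(e)] $\Delta$ is continuous with values in $\mathcal M_\alpha$, $\Delta(w(\bar q))=n(\bar q)$ for $\bar q\in\mathbb R^J_+$, and $AM^{-1}\Delta(w)=w$ for $w\in\mathcal W_\alpha$.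
\end{itemize}
\end{lemma}

\begin{proof}
No row of $A$ is zero, so the constraint set is nonempty; $F$ is continuous, strictly convex, and tends to infinity with $|n|$, so there is a unique minimizer $n^*=n^*(v)$. A convex combination of feasible points for $v$ and $v'$ is feasible for the same combination of $v$ and $v'$, so $G$ is convex. Lowering $v$ enlarges the constraint set, so $G$ is nondecreasing in each coordinate.

Since $\partial F/\partial n_i=\mu_i^{-1}\kappa_i(n_i/\rho_i)^\alpha$, minimizing coordinate by coordinate shows: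
\begin{equation}\label{eq:lagrange}
\text{for }\bar q\in\mathbb R^J_+,\ \ n(\bar q)\text{ is the unique minimizer of }F(n)-\bar q\cdot AM^{-1}n\text{ over }n\ge0 .
\end{equation}

Let $\bar q\in\partial G(v)$. From $G(v)\ge G(v-e_j)\ge G(v)-\bar q_j$ we get $\bar q\ge0$. Every $n\ge0$ is feasible for $AM^{-1}n$, so
\[
F(n)\ge G(AM^{-1}n)\ge F(n^*)+\bar q\cdot(AM^{-1}n-v).
\]
For $n=n^*$ this gives $\bar q\cdot(AM^{-1}n^*-v)\le0$; all terms of this sum are nonnegative, so each vanishes. Replacing $\bar q\cdot v$ by $\bar q\cdot AM^{-1}n^*$ in the display, we see that $n^*$ minimizes $F(n)-\bar q\cdot AM^{-1}n$, so $n^*=n(\bar q)$ by \eqref{eq:lagrange}. By \eqref{eq:nq}, $n^*$ determines $A^{\top}\bar q$, and $A^{\top}$ is injective because $A$ has full row rank. Hence $\partial G(v)$ is a single point for every $v$, and $G$ is $C^1$. We have proved (a) and (b), since $\Pi(v)=AM^{-1}n^*$.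

For (c), let $\bar q\ge0$, $v\in\mathbb R^J$, and $n\ge0$ with $AM^{-1}n\ge v$. By \eqref{eq:lagrange},
\[
F(n)\ge F(n(\bar q))+\bar q\cdot(AM^{-1}n-w(\bar q))\ge F(n(\bar q))+\bar q\cdot(v-w(\bar q)).
\]
For $v=w(\bar q)$, where $n(\bar q)$ is feasible, this gives $G(w(\bar q))=F(n(\bar q))$; for general $v$ it then says $\bar q\in\partial G(w(\bar q))$. So $q(w(\bar q))=\bar q$. Taking $\bar q=q(v)$ gives $q(\Pi(v))=q(v)$; applying $w(\cdot)$ gives $\Pi(w(\bar q))=w(\bar q)$, so $\Pi$ fixes exactly the points of $\mathcal W_\alpha$; and $w(\bar q)\in\mathcal W_\alpha^j$ if and only if $\bar q_j=0$, because $w(\cdot)$ is injective. For (d), $F$ is homogeneous of degree $\alpha+1$, hence so is $G$; so $\nabla G$ has degree $\alpha$, and $w(\cdot)$ has degree $1/\alpha$. Finally $\Delta(v)=n(q(v))$ for $v\ge0$ by (a), and (e) follows from (c).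
\end{proof}

Thus $q\mapsto w(q)$ is a homeomorphism of $\mathbb R^J_+$ onto $\mathcal W_\alpha$, and condition (iv) of Definition~\ref{def:srbm} says that the measure $dU_j$ is carried by the times at which $q_j(W)=0$.

Condition (iii) asks only for a martingale property. We need stochastic calculus and independence of increments, and both are available.

\begin{lemma}\label{lem:levy}
Let $W$ be an SRBM, let $\mathcal N$ be the null sets of the completion of $\mathbb P$, and let $\mathcal G_t=\bigcap_{u>t}\sigma(\mathcal F_u\cup\mathcal N)$. Then $\bar B(t)=B(t)-\theta t$ is a continuous $\{\mathcal G_t\}$-martingale with covariation $\Gamma t$, and $B(t)-B(s)$ is independent of $\mathcal G_s$ for all $s<t$. In particular the process $B$ is independent of $W(0)$.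
\end{lemma}

\begin{proof}
For $s<u<t$ and $\Omega'\in\mathcal G_s$ we have $\mathbb E[(\bar B(t)-\bar B(u))1_{\Omega'}]=0$. As $u\downarrow s$, $\bar B(u)\to\bar B(s)$ in $L^2$, so $\bar B$ is a $\{\mathcal G_t\}$-martingale. The covariation of a continuous martingale at time $t$ is the limit in probability of $\sum_i(\bar B(t_{i+1})-\bar B(t_i))(\bar B(t_{i+1})-\bar B(t_i))^{\top}$ along partitions of $[0,t]$ with mesh tending to $0$. Since $\bar B$ has the law of a Brownian motion, this limit is $\Gamma t$. L\'evy's theorem states that a continuous local martingale from $0$ with covariation $\Gamma t$ has increments $\bar B(t)-\bar B(s)$ that are centered Gaussian with covariance $\Gamma(t-s)$ and independent of $\mathcal G_s$. Conditioning successively on $\mathcal G_{t_{k-1}},\dots,\mathcal G_{t_1},\mathcal G_0$ shows that the increments over $0<t_1<\dots<t_k$ are jointly independent of $\mathcal G_0$, and $W(0)$ is $\mathcal G_0$-measurable.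
\end{proof}

\section{The mechanism: escape from a cusp}\label{sec:heur}

This section is heuristic and is not used in the proofs. Let $\alpha<1$, so $\beta>1$, and let $\nu=\mu=\mathbf 1$ and $\theta=0$.

\subsection{One cusp}

Take three resources $+,-,a$, the routes $\{+\},\{-\},\{a\},\{+,-,a\}$, and $\kappa=\mathbf 1$. With $x=q_++q_-$ and $p=q_a$,
\[
w_\pm=q_\pm^\beta+(x+p)^\beta,\qquad w_a=p^\beta+(x+p)^\beta .
\]
We look near $q^0=(0,0,1)$, where $w^0=(1,1,2)$ lies on the two faces $\{q_+=0\}$ and $\{q_-=0\}$. Use the coordinates $Y=\frac12(w_++w_-)$, $V=w_+-w_-$, and $w_a$. For given $x$, the difference $V=q_+^\beta-q_-^\beta$ ranges over $[-x^\beta,x^\beta]$, with the left end on the face $\{q_+=0\}$ and the right end on $\{q_-=0\}$. The long route has total price near $1$, so it responds \emph{linearly} to small changes of prices: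
\[
Y-1\approx\beta\bigl(x+(p-1)\bigr),\qquad w_a-2\approx\beta\bigl(x+2(p-1)\bigr),
\]
up to second-order terms and terms of order $x^\beta$, which are negligible because $\beta>1$. On the slice $w_a=2$ this gives $x\approx2(Y-1)/\beta$. The slice of the cone is therefore, to leading order, $\{|V|\le(2y/\beta)^\beta,\ y\ge0\}$ with $y=Y-1$: a cusp. For $\beta=1$ the map $w(\cdot)$ is linear and the slice is a wedge.

Now run an SRBM near the tip. A push $dU_\pm$ moves $V$ back into the cusp by $\pm dU_\pm$ and raises $Y$ by $\frac12dU_\pm$. Let $y(t)=Y(0)-1+\frac12(U_++U_-)(t)$ be the height produced by pushing alone. The Brownian part $B^V$ of $V$ has variance $4$ per unit time, and $V\,(dU_+-dU_-)=-2x^\beta dy$, so It\^o's formula gives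
\[
d(V^2)=2V\,dB^V-4x^\beta\,dy+4\,dt .
\]
The left side integrates to at most $x^{2\beta}$ and the martingale term averages out, so $x^\beta\,dy\approx dt$. For $\alpha=\frac12$ we have $x\approx y$, and
\[
\dot y=y^{-2},\qquad y(t)=\bigl(y(0)^3+3t\bigr)^{1/3}.
\]
For small $t$ this is much larger than the Brownian displacement $t^{1/2}$, which justifies ignoring the noise in $Y$ and $w_a$. In general three time scales are present at height $y$: the time $y^{2\beta}$ to cross the cusp, the time $y^{1+\beta}$ in which pushing doubles the height, and the time $y^2$ in which noise moves the height by $y$. They satisfy $y^{2\beta}\ll y^{1+\beta}\ll y^2$ exactly when $\beta>1$. Near the tip of a cusp the SRBM follows an ordinary differential equation that is singular at the tip.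

\subsection{Two cusps, and why they are not enough}

In one dimension all solutions with small $y(0)$ are close at time $t>0$. With two pairs of resources $1_\pm$, $2_\pm$ there are two heights, and the direction of escape $z=y_2/y_1$ becomes a variable. Suppose that the widths are $d_kx_k^\beta$ and that $(x_1,x_2)^{\top}\approx\bar Q\,(y_1,y_2)^{\top}$. Then $\dot y_k$ is a constant multiple of $x_k^{-\beta}$, and
\[
\dot z=\frac{\dot y_1}{y_1}\bigl(\varphi(z)-z\bigr),\qquad \varphi(z)=\frac{\dot y_2}{\dot y_1}=\mathrm{const}\cdot\Bigl(\frac{\bar Q_{11}+\bar Q_{12}z}{\bar Q_{21}+\bar Q_{22}z}\Bigr)^\beta .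
\]
We want $\varphi(z)-z$ to change sign from $+$ to $-$ twice. There is an obstruction. The map $w(q)$ is the gradient of the convex function $\sum_i\kappa_i^{-\beta}(A^{\top}q)_i^{\beta+1}/(\beta+1)$, so $\bar Q$, a block of an inverse Hessian, is symmetric and positive definite. The derivative of the fraction has the sign of $\bar Q_{12}^2-\bar Q_{11}\bar Q_{22}<0$. So $\varphi$ decreases, $\varphi(z)-z$ changes sign at most once, and there is at most one direction of escape.

The way out is that the widths need not be functions of $x_1,x_2$ alone. Add a resource $3$ with small price $x_3$ and routes $\{2_+,3\}$, $\{2_-,3\}$. The width of the second cusp then contains the term $(x_2+x_3)^\beta-x_3^\beta$. We arrange that $x_2+x_3\approx y_1$ as long as resource $3$ does not push, and that $x_3$ decreases to $0$ as $z$ increases to a value $z^*$. Just below $z^*$ the term $x_3^\beta$ has a vanishing derivative, so the second width does not feel $y_2$, while the first width grows with $y_2$ like a power $\beta>1$ of an affine function. With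 strong enough coupling, $\varphi(z)/z$ increases just below $z^*$. Beyond $z^*$ the price $x_3$ is held at $0$ by pushing on resource $3$, a positive definite $2\times2$ matrix governs again, and $\varphi$ decreases. After tuning one constant, $\varphi(z)-z$ has the signs $+,-,+,-$.

\section{The network and its reduced dynamics}\label{sec:network}

Fix $\alpha\in(0,1)$ and an integer $L\ge1$ with $L\ge2/(\beta-1)$.

\subsection{The network}

The $J=6+L$ resources are $1_+,1_-,2_+,2_-,3,a_0,a_1,\dots,a_L$. We call $a_0,\dots,a_L$ \emph{anchors}; their prices will stay near $1$. All $\nu^r_i=\mu^r_i=1$ and $C=A\mathbf 1$. We write $\kappa_i=c_i^{-\alpha}$, so that $n(q)_i=c_i(A^{\top}q)_i^\beta$. The $10+2L$ routes and their coefficients are as follows, where $\varepsilon\in(0,1)$, $d_1>0$, $d_2>0$ are chosen in Lemma~\ref{lem:param} and $m=1,\dots,L$.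
\[
\begin{array}{l|l}
\text{route }i & c_i\\ \hline
\{1_+\},\ \{1_-\} & d_1\\
\{2_+\},\ \{2_-\} & d_2\\
\{3\},\ \{2_+,3\},\ \{2_-,3\} & 1\\
\{a_0\} & 1/\beta\\
\{a_m\} & 1/(\beta\varepsilon)\\
f=\{1_+,1_-,a_0,a_1,\dots,a_L\} & (L+1)^{1-\beta}/(\beta\varepsilon)\\
g=\{2_+,2_-,3,a_0\} & 1/\beta\\
h_m=\{2_+,2_-,a_m\} & 1/(\beta\varepsilon^2)
\end{array}
\]
The single-resource routes form an identity block in $A$, so $A$ has full row rank. For $\alpha=\frac13$ one may take $L=1$, which gives $7$ resources and $12$ routes.

The letter $k$ always denotes $1$ or $2$. Put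
\[
x_k=q_{k_+}+q_{k_-},\qquad x_3=q_3,\qquad p_m=q_{a_m}\ \ (0\le m\le L),
\]
and write $n_f,n_g,n_{h_m}$ for the components of $n(q)$ on the long routes:
\[
n_f=c_f\Bigl(x_1+\sum_{m=0}^Lp_m\Bigr)^\beta,\qquad n_g=c_g(x_2+x_3+p_0)^\beta,\qquad n_{h_m}=c_{h_m}(x_2+p_m)^\beta .
\]
Then $w=w(q)=An(q)$ has the components
\begin{equation}\label{eq:w-network}
\begin{aligned}
w_{1_\pm}&=d_1q_{1_\pm}^\beta+n_f,\\
w_{2_\pm}&=d_2q_{2_\pm}^\beta+(q_{2_\pm}+x_3)^\beta+n_g+\textstyle\sum_{m\ge1}n_{h_m},\\
w_3&=x_3^\beta+(q_{2_+}+x_3)^\beta+(q_{2_-}+x_3)^\beta+n_g,\\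
w_{a_0}&=c_{\{a_0\}}p_0^\beta+n_f+n_g,\qquad w_{a_m}=c_{\{a_m\}}p_m^\beta+n_f+n_{h_m}\quad(m\ge1).
\end{aligned}
\end{equation}
The base point is $w^0=w(q^0)$, where $q^0$ vanishes on $1_\pm,2_\pm,3$ and equals $1$ on all anchors. A superscript $0$ denotes a value at this point. As in Section~\ref{sec:heur} we split $w$ linearly into coordinates along and across the cusps:
\[
Y_k=\tfrac12(w_{k_+}+w_{k_-}),\qquad Y_3=w_3,\qquad \zeta=(Y_1,Y_2,Y_3,w_{a_0},\dots,w_{a_L}),\qquad V_k=w_{k_+}-w_{k_-}.
\]
The widths are the functions of $x=(x_1,x_2,x_3)\in\mathbb R^3_+$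
\[
\ell_1(x)=d_1x_1^\beta,\qquad \ell_2(x)=d_2x_2^\beta+(x_2+x_3)^\beta-x_3^\beta .
\]
The long routes contain both members of a pair or neither, so they cancel in $V_k$:
\[
V_1=d_1(q_{1_+}^\beta-q_{1_-}^\beta),\qquad V_2=d_2(q_{2_+}^\beta-q_{2_-}^\beta)+(q_{2_+}+x_3)^\beta-(q_{2_-}+x_3)^\beta .
\]
For fixed $x$, $V_k$ is increasing in $q_{k_+}\in[0,x_k]$ (with $q_{k_-}=x_k-q_{k_+}$). Evaluating at the endpoints gives
\begin{equation}\label{eq:width}
|V_k|\le\ell_k(x),\qquad V_k=-\ell_k(x)\ \text{ if }q_{k_+}=0,\qquad V_k=\ell_k(x)\ \text{ if }q_{k_-}=0 .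
\end{equation}
Since $\beta>1$, each $\ell_k$ is $C^1$ on the convex set $\mathbb R^3_+$ with gradient bounded by a constant times $|x|^{\beta-1}$, so for some constant $K$
\begin{equation}\label{eq:lip}
|\ell_k(x)-\ell_k(x')|\le K(|x|+|x'|)^{\beta-1}|x-x'|,\qquad x,x'\in\mathbb R^3_+ .
\end{equation}

\subsection{Linearization at the base point}

The widths depend on the prices $x$, while the SRBM equation is written in workloads. We need $x$ as a function of $\zeta$ near $w^0$. Let $\chi=(x_1,x_2,x_3,p_0,\dots,p_L)$, $\chi^0=(0,0,0,1,\dots,1)$, and let $\Psi(\chi)$ collect the terms of $\zeta$ that come from routes containing an anchor: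
\[
\Psi(\chi)=\Bigl(n_f,\ \ n_g+\sum_{m\ge1}n_{h_m},\ \ n_g,\ \ c_{\{a_0\}}p_0^\beta+n_f+n_g,\ \ \bigl(c_{\{a_m\}}p_m^\beta+n_f+n_{h_m}\bigr)_{m\ge1}\Bigr).
\]
The remaining terms in \eqref{eq:w-network} are $\beta$th powers of sums of $q_{k_\pm}\in[0,x_k]$ and $x_3$, so
\begin{equation}\label{eq:zeta}
|\zeta-\Psi(\chi)|\le K|x|^\beta,\qquad \zeta^0=\Psi(\chi^0).
\end{equation}
The map $\Psi$ is the gradient in $\chi$ of
\[
\frac1{\beta+1}\Bigl[c_f\Bigl(x_1+\sum_{m\ge0}p_m\Bigr)^{\beta+1}+c_g(x_2+x_3+p_0)^{\beta+1}+\sum_{m\ge1}c_{h_m}(x_2+p_m)^{\beta+1}+\sum_{m\ge0}c_{\{a_m\}}p_m^{\beta+1}\Bigr].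
\]
Each linear form in this expression is positive at $\chi^0$, so $\Psi$ is smooth near $\chi^0$, and its Jacobian $H$ at $\chi^0$ is the symmetric matrix of a positive combination of the squares of these forms. If all forms vanish, then $p=0$, hence $x_1=0$, then $x_2=0$ (as $L\ge1$), then $x_3=0$. So $H$ is positive definite. Let
\[
\beta_0=\min(\beta,2)>1 .
\]

\begin{lemma}\label{lem:linear}
There are $\varrho\in(0,\frac12]$ and $K$ such that for all $q\in\mathbb R^J_+$ with $|q-q^0|\le\varrho$,
\[
|q-q^0|\le K|\zeta-\zeta^0|,\qquad |\chi-\chi^0-H^{-1}(\zeta-\zeta^0)|\le K|\zeta-\zeta^0|^{\beta_0}.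
\]
\end{lemma}

\begin{proof}
Since $q\ge0$, we have $q_{k_+}^2+q_{k_-}^2\le x_k^2\le2(q_{k_+}^2+q_{k_-}^2)$, so $|q-q^0|\le|\chi-\chi^0|\le\sqrt2\,\varrho$. Taylor's formula for $\Psi$ and \eqref{eq:zeta} give, for small $\varrho$,
\begin{equation}\label{eq:taylor}
|\zeta-\zeta^0-H(\chi-\chi^0)|\le K|\chi-\chi^0|^2+K|x|^\beta\le K'|\chi-\chi^0|^{\beta_0}.
\end{equation}
Applying $H^{-1}$ we get $|\chi-\chi^0|\le K''|\zeta-\zeta^0|+K''\varrho^{\beta_0-1}|\chi-\chi^0|$. As $\beta_0>1$, the last term can be absorbed on the left for small $\varrho$, which gives $|\chi-\chi^0|\le2K''|\zeta-\zeta^0|$ and the first claim. Inserting this bound in \eqref{eq:taylor} gives the second.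
\end{proof}

The anchors will not push, so their workloads move only by noise. What matters is therefore the upper left $3\times3$ block $Q$ of $H^{-1}$: if $H(x,\dot p)=(y,0)$ with $y\in\mathbb R^3$, then $x=Qy$. (We write $(x,\dot p)$ for the column vector with these blocks.) The coefficients $c_i$ were chosen to make the linearized route counts simple:
\[
\dot n_f=\varepsilon^{-1}\Bigl(x_1+\sum_{m\ge0}\dot p_m\Bigr),\qquad \dot n_g=x_2+x_3+\dot p_0,\qquad \dot n_{h_m}=\varepsilon^{-2}(x_2+\dot p_m),
\]
and the equations $H(x,\dot p)=(y,0)$ read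
\[
\dot n_f=y_1,\quad \dot n_g+\sum_{m\ge1}\dot n_{h_m}=y_2,\quad \dot n_g=y_3,\quad \dot p_0+\dot n_f+\dot n_g=0,\quad \varepsilon^{-1}\dot p_m+\dot n_f+\dot n_{h_m}=0\ \ (m\ge1).
\]
Hence $\dot p_0=-(y_1+y_3)$ and $\dot p_m=-\varepsilon(y_1+\dot n_{h_m})$, and $x_2=\varepsilon^2\dot n_{h_m}-\dot p_m=\varepsilon y_1+\varepsilon(1+\varepsilon)\dot n_{h_m}$ for every $m\ge1$. So all $\dot n_{h_m}$ are equal, to $(y_2-y_3)/L$. Then $x_1=\varepsilon y_1-\sum_{m\ge0}\dot p_m=\varepsilon y_1+(y_1+y_3)+\varepsilon(Ly_1+y_2-y_3)$ and $x_2+x_3=y_3-\dot p_0=y_1+2y_3$. With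
\[
b_1=1+(L+1)\varepsilon,\qquad b_2=\frac{\varepsilon(1+\varepsilon)}L,\qquad z^*=\frac{1-\varepsilon}{b_2},
\]
we obtain
\begin{equation}\label{eq:Q}
Q=\begin{pmatrix}b_1&\varepsilon&1-\varepsilon\\ \varepsilon&b_2&-b_2\\ 1-\varepsilon&-b_2&2+b_2\end{pmatrix},\qquad
(Qy)_3=(2+b_2)y_3-b_2(y_2-z^*y_1),\qquad (Qy)_2+(Qy)_3=y_1+2y_3 .
\end{equation}
As a diagonal block of $H^{-1}$, $Q$ is positive definite. It does not depend on $d_1,d_2$.

\subsection{The reduced dynamics}

Think of $y_1,y_2,y_3$ as the displacements of $Y_1,Y_2,Y_3$ caused by pushing. Resource $3$ pushes only when $x_3=0$, and $x_3$ cannot be negative. This suggests to determine $y_3$ from $(y_1,y_2)$ by the conditions $y_3\ge0$, $(Qy)_3\ge0$, $y_3(Qy)_3=0$. By \eqref{eq:Q} the solution is $y_3=\psi(y_1,y_2)$, where for $y_1>0$, $y_2\ge0$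
\begin{equation}\label{eq:psi}
\psi(y_1,y_2)=\frac{b_2}{2+b_2}\,(y_2-z^*y_1)^+,\qquad x^*(y_1,y_2)=Q\,(y_1,y_2,\psi(y_1,y_2)),\qquad \lambda_k=\ell_k\circ x^* .
\end{equation}
So $x^*$ is the predicted price vector and $\lambda_k$ the predicted width. There are two regimes.

\emph{Lower regime}, $0\le y_2\le z^*y_1$. Here $\psi=0$, $x^*=(b_1y_1+\varepsilon y_2,\ \varepsilon y_1+b_2y_2,\ b_2(z^*y_1-y_2))$, $x^*_2+x^*_3=y_1$, and
\begin{equation}\label{eq:lo}
\lambda_1=d_1(b_1y_1+\varepsilon y_2)^\beta,\qquad \lambda_2=d_2(\varepsilon y_1+b_2y_2)^\beta+y_1^\beta-\bigl(b_2(z^*y_1-y_2)\bigr)^\beta .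
\end{equation}

\emph{Upper regime}, $y_2\ge z^*y_1$. Here $x^*_3=0$. Substituting $\psi=(b_2y_2-(1-\varepsilon)y_1)/(2+b_2)$ in the first two rows of $Q$ gives $(x^*_1,x^*_2)=\bar Q\,(y_1,y_2)$ with
\[
\bar Q_{11}=b_1-\frac{(1-\varepsilon)^2}{2+b_2},\qquad \bar Q_{12}=\bar Q_{21}=\frac{2\varepsilon+b_2}{2+b_2},\qquad \bar Q_{22}=\frac{2b_2}{2+b_2},
\]
and
\begin{equation}\label{eq:up}
\lambda_1=d_1(\bar Q_{11}y_1+\bar Q_{12}y_2)^\beta,\qquad \lambda_2=(1+d_2)(\bar Q_{12}y_1+\bar Q_{22}y_2)^\beta .
\end{equation}
All entries of $\bar Q$ are positive ($b_1>1$). Moreover $\bar Q$ is positive definite: for real $(y_1,y_2)\ne0$ choose $y_3$ with $(Qy)_3=0$; then $(y_1,y_2)\cdot\bar Q(y_1,y_2)=y\cdot Qy>0$. Hence $\bar Q_{11}\bar Q_{22}>\bar Q_{12}^2$.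

\begin{lemma}\label{lem:lambda}
On $\{y_1>0,\ y_2\ge0\}$, $x^*$ takes values in $\mathbb R^3_+$, and $\lambda_1,\lambda_2$ are continuous, positive, homogeneous of degree $\beta$, and nondecreasing in $y_1$ and in $y_2$. This holds for all $d_1>0$, $d_2\ge0$.
\end{lemma}

\begin{proof}
Continuity and homogeneity follow from \eqref{eq:psi}, and $x^*\ge0$ from the formulas in the two regimes. Positivity and monotonicity within each closed regime are visible in \eqref{eq:lo} and \eqref{eq:up}, except for the term $y_1^\beta-(x_3^*)^\beta$ in the lower regime. There $0\le x^*_3=(1-\varepsilon)y_1-b_2y_2<y_1$, so the term is positive, its $y_1$-derivative $\beta(y_1^{\beta-1}-(1-\varepsilon)(x_3^*)^{\beta-1})$ is positive, and it is nondecreasing in $y_2$ because $x^*_3$ decreases in $y_2$. A horizontal or vertical segment meets the ray $y_2=z^*y_1$ at most once, so monotonicity holds across the ray.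
\end{proof}

We shall see that the variances across the two cusps are $4$ and $8$. The computation of Section~\ref{sec:heur} then predicts the \emph{reduced dynamics}
\begin{equation}\label{eq:ode}
\dot y_1=\frac1{\lambda_1(y_1,y_2)},\qquad \dot y_2=\frac2{\lambda_2(y_1,y_2)},\qquad
\varphi(z):=\frac{2\lambda_1(1,z)}{\lambda_2(1,z)},\quad z\ge0,
\end{equation}
in which $\dot y_2/\dot y_1=\varphi(y_2/y_1)$ by homogeneity, so that the slope $z=y_2/y_1$ increases where $\varphi(z)>z$ and decreases where $\varphi(z)<z$. The function $\varphi$ is continuous and positive on $[0,\infty)$, and it is strictly decreasing on $[z^*,\infty)$, since there it is a positive multiple of $\bigl((\bar Q_{11}+\bar Q_{12}z)/(\bar Q_{12}+\bar Q_{22}z)\bigr)^\beta$ and $\bar Q_{12}^2<\bar Q_{11}\bar Q_{22}$.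

\begin{lemma}\label{lem:param}
One can choose $\varepsilon\in(0,1)$, $d_1,d_2>0$, and $0<z_1<z^*<z_2<z_3$ such that
\[
\varphi(z_1)<z_1,\qquad \varphi(z_2)>z_2,\qquad z^*<\varphi(z_3)<z_3 .
\]
\end{lemma}

\begin{proof}
First let $d_2=0$. For $0\le z\le z^*$, \eqref{eq:lo} gives
\[
\varphi(z)=\frac{2d_1(b_1+\varepsilon z)^\beta}{1-\bigl(b_2(z^*-z)\bigr)^\beta}.
\]
Since $\beta>1$, the denominator has left derivative $0$ at $z^*$, so the left derivative of $\log(\varphi(z)/z)$ at $z^*$ is
\[
\frac{\beta\varepsilon}{b_1+\varepsilon z^*}-\frac1{z^*}.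
\]
It is positive if and only if $(\beta-1)\varepsilon z^*>b_1$, that is,
\begin{equation}\label{eq:coupling}
(\beta-1)\,L\,\frac{1-\varepsilon}{1+\varepsilon}>1+(L+1)\varepsilon .
\end{equation}
As $\varepsilon\to0$ the left side tends to $(\beta-1)L\ge2$ and the right side to $1$. Fix $\varepsilon$ with \eqref{eq:coupling}. Then $\varphi(z_1)/z_1<\varphi(z^*)/z^*$ for some $z_1\in(0,z^*)$, and since $\varphi$ is proportional to $d_1$, we can choose $d_1$ with $\varphi(z_1)/z_1<1<\varphi(z^*)/z^*$. On $[z^*,\infty)$ the function $\varphi(z)-z$ is continuous, strictly decreasing, positive at $z^*$, and tends to $-\infty$, so it has a unique zero $z^\circ>z^*$. Take any $z_2\in(z^*,z^\circ)$, and $z_3>z^\circ$ so close to $z^\circ$ that $\varphi(z_3)>z^*$. All required inequalities hold for $d_2=0$. They are strict, $\varphi(z_i)$ is continuous in $d_2\ge0$, and $z^*$ does not depend on $d_2$, so they persist for small $d_2>0$.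
\end{proof}

Condition \eqref{eq:coupling} explains the $L$ parallel routes $h_m$. They divide $b_2$ by $L$, which makes $\varepsilon z^*$ of order $L$, so that at the slope $z^*$ the price $x_1^*=b_1y_1+\varepsilon y_2$ is dominated by $y_2$; the closer $\beta$ is to $1$, the stronger this domination must be. The inequalities at $z_1,z_2,z_3$ say that the reduced dynamics cannot leave the slope intervals $[0,z_1]$ and $[z_2,z_3]$ (Figure~\ref{fig:phase}). The bound $\varphi(z_3)>z^*$ gives $\varphi>z^*$ on $[z_2,z_3]$, so that $y_2-z^*y_1$, and with it $\psi$, increases along the reduced dynamics; this is needed because the true $y_3$ can only increase.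

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\draw[->] (0,0) -- (11,0) node[right] {$z$};
\draw[line width=2.2pt] (0,0) -- (3.6,0);
\draw[line width=2.2pt] (7,0) -- (9.6,0);
\draw (0,0.12) -- (0,-0.12) node[below] {$0$};
\draw (3.6,0.12) -- (3.6,-0.12) node[below] {$z_1$};
\draw (7,0.12) -- (7,-0.12) node[below] {$z_2$};
\draw (9.6,0.12) -- (9.6,-0.12) node[below] {$z_3$};
\draw[dashed] (5.6,1.4) -- (5.6,-0.12) node[below] {$z^*$};
\draw[->,thick] (0,0.4) -- (0.7,0.4);
\draw[->,thick] (3.95,0.4) -- (3.25,0.4);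
\draw[->,thick] (6.65,0.4) -- (7.35,0.4);
\draw[->,thick] (9.95,0.4) -- (9.25,0.4);
\node at (2.7,1.1) {lower regime: $x_3^*>0$, $\psi=0$};
\node at (8.5,1.1) {upper regime: $x_3^*=0$, $\psi>0$};
\end{tikzpicture}
\caption{The slope $z=y_2/y_1$ under the reduced dynamics (schematic). The arrows show the sign of $\varphi(z)-z$, which is the direction in which $z$ moves. The two thick intervals are trapping and lie on opposite sides of the slope $z^*$ at which the price of resource $3$ reaches zero.}
\label{fig:phase}
\end{figure}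

\begin{example}\label{ex:third}
Let $\alpha=\frac13$, $L=1$, $\varepsilon=\frac1{10}$, $d_1=\frac12$, and let $d_2\to0$. Then $b_1=1.2$, $b_2=0.11$, $z^*=\frac{90}{11}$, condition \eqref{eq:coupling} reads $\frac{18}{11}>\frac65$, and
\[
\varphi(z)=\frac{(1.2+0.1z)^3}{1-(0.9-0.11z)^3}\quad(z\le z^*),\qquad \varphi(z)=\Bigl(\frac{1.722+0.31z}{0.31+0.22z}\Bigr)^3\quad(z\ge z^*).
\]
We have $\varphi(0)>0$; next $\varphi(7)<7$ because $1.9^3=6.859<7(1-0.13^3)$; next $\varphi(z^*)=(111/55)^3>90/11$ because $111^3=1367631>1361250=55^3\cdot90/11$; and $\varphi(9)=(4.512/2.29)^3<2^3<9$. So $z_1=7$ is admissible and $z^\circ\in(\frac{90}{11},9)$.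
\end{example}

Fix the parameters of Lemma~\ref{lem:param}; the network is now determined. The SRBM follows the reduced dynamics only approximately, so we need a margin. By continuity and monotonicity of $\varphi$ on $[z^*,\infty)$ there is $\omega\in(0,z_1)$ with $z_1+\omega<z^*<z_2-\omega$ and
\begin{equation}\label{eq:margin}
\begin{gathered}
\varphi<z_1\ \text{ on }[z_1-\omega,z_1+\omega],\qquad \varphi>z_2\ \text{ on }[z_2-\omega,z_2+\omega],\qquad \varphi<z_3\ \text{ on }[z_3-\omega,z_3+\omega],\\
\varphi>z^*+\omega\ \text{ on }[z_2-\omega,z_3+\omega].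
\end{gathered}
\end{equation}

\subsection{Starting points and target sets}

Let $R\in\{\mathrm{lo},\mathrm{up}\}$ denote the regime, and put
\[
\hat z^{\,\mathrm{lo}}=\tfrac12z_1,\qquad \hat z^{\,\mathrm{up}}=\tfrac12(z_2+z_3),\qquad \mathcal Z^{\mathrm{lo}}=[0,z_1+\omega],\qquad \mathcal Z^{\mathrm{up}}=[z_2-\omega,z_3+\omega].
\]
With $\hat z=\hat z^R$ let $\hat y=(1,\hat z,\psi(1,\hat z))$ and $(\hat x,\hat p)=H^{-1}(\hat y,0)$, so that $\hat x=Q\hat y=x^*(1,\hat z)\ge0$, and $\hat x_3=0$ if $R=\mathrm{up}$. For small $s>0$ define $q^{s,R}\in\mathbb R^J_+$ by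
\[
q_{k_+}=q_{k_-}=\tfrac12s\hat x_k,\qquad q_3=s\hat x_3,\qquad q_{a_m}=1+s\hat p_m,
\]
and let $w^{s,R}=w(q^{s,R})\in\mathcal W_\alpha$. These points lie in the middle of both cusps at height of order $s$. At $q^{s,R}$ we have $\chi-\chi^0=sH^{-1}(\hat y,0)$ exactly, so \eqref{eq:taylor} gives
\begin{equation}\label{eq:start}
x=s\hat x,\qquad V_1=V_2=0,\qquad |\zeta-\zeta^0-s(\hat y,0)|\le Ks^{\beta_0}\qquad\text{at }w^{s,R},
\end{equation}
and $q^{s,R}\to q^0$, $w^{s,R}\to w^0$ as $s\to0$. For $y_*>0$ define
\[
\begin{aligned}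
\mathcal O^{\mathrm{lo}}&=\{w\in\mathbb R^J:\ Y_1-Y_1^0>y_*,\ \ Y_2-Y_2^0<(z_1+\omega)(Y_1-Y_1^0)\},\\
\mathcal O^{\mathrm{up}}&=\{w\in\mathbb R^J:\ Y_1-Y_1^0>y_*,\ \ Y_2-Y_2^0>(z_2-\omega)(Y_1-Y_1^0)\}.
\end{aligned}
\]
These sets are open. Their closures are disjoint, because $Y_1-Y_1^0\ge y_*>0$ on both closures and $z_1+\omega<z_2-\omega$.

\section{The SRBM remembers its starting direction}\label{sec:key}

\begin{proposition}\label{prop:key}
For the network of Section~\ref{sec:network} there are $t_1,y_*,s_1>0$ such that for $R\in\{\mathrm{lo},\mathrm{up}\}$, all $s\in(0,s_1]$, and every SRBM $W$ from $w^{s,R}$,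
\[
\mathbb P\bigl(W(t_1)\in\mathcal O^R\bigr)\ge\tfrac34 .
\]
\end{proposition}

The point is that $t_1$ and $y_*$ do not depend on $s$. The difficulty is that the heuristic of Section~\ref{sec:heur} is circular: to know the rate of pushing one must know the widths, and to know the widths one must know how much pushing has occurred. We break the circle by a continuity argument. We stop the process when it first leaves a tube around the predicted behavior, show that on an event of probability $\frac34$ all the inequalities defining the tube are strict up to that time, and conclude that the exit does not occur before $t_1$.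

\begin{proof}
\emph{Conventions.} Fix
\[
\gamma\in\Bigl(\frac1{1+\beta},\frac12\Bigr),\qquad \beta_1=\min\{\beta_0,\gamma(1+\beta)\}>1;
\]
the interval is nonempty because $\beta>1$. The tube has two parameters, a tolerance $\delta\in(0,\frac12]$ and a height $\bar y\in(0,1]$ with $\bar y^{\,\beta_1-1}\le\delta$. We choose first $\delta$, then $\bar y$, then $t_1$ and $s_1$. The letter $K$ denotes constants, changing from line to line, that do not depend on $\delta,\bar y,s,t,R$, or the SRBM.

Let $W=W(0)+B+U$ be an SRBM from $w^{s,R}$; here $\theta=0$ and $\Gamma=2AA^{\top}$. We use the filtration of Lemma~\ref{lem:levy}, which is complete and right-continuous. The quantities $q,x,p,Y,\zeta,V_k$, and $\ell_k=\ell_k(x)$ are evaluated along $W(t)$; by Lemma~\ref{lem:prices} they are continuous adapted processes. Define the displacements caused by pushing,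
\[
y_k(t)=Y_k(0)-Y_k^0+\tfrac12\bigl(U_{k_+}(t)+U_{k_-}(t)\bigr),\qquad y_3(t)=Y_3(0)-Y_3^0+U_3(t).
\]
They are continuous, adapted, and nondecreasing, and
\begin{equation}\label{eq:Yy}
|Y_i(t)-Y_i^0-y_i(t)|\le|B(t)|,\qquad i=1,2,3,
\end{equation}
since the differences are $\frac12(B_{k_+}+B_{k_-})$ and $B_3$. By \eqref{eq:start}, $|y(0)-s\hat y|\le Ks^{\beta_0}$. So for small $s$ we have $\frac12s\le y_1(0)\le2s$ and $y_2(0)>0$, hence $y_1(t)\ge\frac12s$ and $y_2(t)>0$ for all $t$. By Lemma~\ref{lem:lambda}, the process $\lambda_k(t):=\lambda_k(y_1(t),y_2(t))$ is continuous, adapted, positive, and nondecreasing.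

\medskip
\emph{Step 1: an exact identity for the rate of pushing.} Let $B^V_k=B_{k_+}-B_{k_-}$. Its bracket is $\sigma_k^2t$ with $\sigma_k^2=2\sum_i(A_{k_+i}-A_{k_-i})^2$. The routes that contain exactly one member of the pair are $\{1_+\},\{1_-\}$ for $k=1$ and $\{2_\pm\},\{2_\pm,3\}$ for $k=2$, so $\sigma_1^2=4$, $\sigma_2^2=8$; that is, $\sigma_k^2=4k$. We have $dV_k=dB^V_k+dU_{k_+}-dU_{k_-}$. Since $dU_{k_\pm}$ is carried by $\{q_{k_\pm}=0\}$, \eqref{eq:width} gives $V_k\,(dU_{k_+}-dU_{k_-})=-\ell_k\,(dU_{k_+}+dU_{k_-})=-2\ell_k\,dy_k$. It\^o's formula $d(V_k^2)=2V_k\,dV_k+\sigma_k^2\,dt$ becomes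
\begin{equation}\label{eq:ito}
\ell_k\,dy_k=k\,dt+\tfrac12V_k\,dB^V_k-\tfrac14\,d(V_k^2).
\end{equation}
We divide by the predicted width $\lambda_k$ and not by the true width $\ell_k$, because $\lambda_k$ is monotone in time, which permits an integration by parts without a bracket term. Put
\[
y_k^\sharp(t)=\int_0^t\frac{\ell_k}{\lambda_k}\,dy_k,\qquad \Phi_k(t)=y_k(0)+\int_0^t\frac{k}{\lambda_k}\,du .
\]
Since $1/\lambda_k$ is continuous of finite variation, $d(V_k^2/\lambda_k)=\lambda_k^{-1}d(V_k^2)-V_k^2\lambda_k^{-2}d\lambda_k$. As $V_k(0)=0$, \eqref{eq:ito} yields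
\begin{equation}\label{eq:ito2}
y_k^\sharp(t)-\bigl(\Phi_k(t)-y_k(0)\bigr)=\frac12\int_0^t\frac{V_k}{\lambda_k}\,dB^V_k-\frac14\Bigl(\frac{V_k(t)^2}{\lambda_k(t)}+\int_0^t\frac{V_k^2}{\lambda_k^2}\,d\lambda_k\Bigr).
\end{equation}
The $C^1$ process $\Phi_k$ is the right side of the reduced dynamics \eqref{eq:ode} integrated along the true path.

\medskip
\emph{Step 2: the tube.} Let $\tau$ be the minimum of $1$ and the infimum of the times at which one of the following conditions fails:
\begin{itemize}
\item[(T1)] $y_2/y_1\in\mathcal Z^R$;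
\item[(T2)] $|\ell_k-\lambda_k|\le\delta\lambda_k$ for $k=1,2$;
\item[(T3)] $y_1\le\bar y$;
\item[(T4)] $|q-q^0|\le\varrho$, with $\varrho$ from Lemma~\ref{lem:linear};
\item[(T5)] $|y_3-\psi(y_1,y_2)|\le y_1$.
\end{itemize}
Each condition is a weak inequality between continuous adapted processes. So $\tau$ is a stopping time for the right-continuous filtration; if the conditions hold at $0$, they hold on $[0,\tau]$; and if $\tau<1$, they cannot all hold strictly at $\tau$. (In (T1) for $R=\mathrm{lo}$ the lower bound is always strict, since $y_2>0$.)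

The conditions hold at $t=0$ for $s$ small, depending on $\delta$ and $\bar y$. Indeed $y(0)/s\to\hat y$, which gives (T1) and (T3), and also (T5) because $\psi$ is continuous and homogeneous of degree $1$ with $\hat y_3=\psi(1,\hat z)$. For (T2), $\ell_k(0)=\ell_k(s\hat x)=s^\beta\lambda_k(1,\hat z)$ by \eqref{eq:start}, while $\lambda_k(0)=s^\beta\lambda_k(y_1(0)/s,y_2(0)/s)$, so the ratio tends to $1$. Condition (T4) holds because $q^{s,R}\to q^0$.

On $[0,\tau]$ we record four consequences. By (T4), $p_m\ge\frac12$, so $U_{a_m}=0$ for all $m$, and with \eqref{eq:start} and \eqref{eq:Yy}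
\begin{equation}\label{eq:zeta-y}
|\zeta-\zeta^0-(y,0)|\le K\bigl(s^{\beta_0}+|B|\bigr).
\end{equation}
By (T1) and (T5), $|y|\le Ky_1$. By (T1), homogeneity, and compactness of $\mathcal Z^R$, $K^{-1}y_1^\beta\le\lambda_k\le Ky_1^\beta$. By \eqref{eq:width} and (T2), $|V_k|\le\frac32\lambda_k$ and, as measures on $[0,\tau]$,
\begin{equation}\label{eq:sharp}
(1-\delta)\,dy_k\le dy_k^\sharp\le(1+\delta)\,dy_k .
\end{equation}

\medskip
\emph{Step 3: the good event.} We need the martingales to be small compared with $t^{1/(1+\beta)}$ for all small $t$ at once, uniformly in $s$. Let $Z_k(t)=\int_0^{t\wedge\tau}(V_k/\lambda_k)\,dB^V_k$, a martingale with $\mathbb E Z_k(T)^2\le\frac94\sigma_k^2T\le18T$. Doob's inequality $\mathbb E\sup_{t\le T}Z(t)^2\le4\,\mathbb EZ(T)^2$ for continuous square-integrable martingales, applied to $Z_k$ and to the components of $B$, gives $\mathbb E\sup_{t\le T}|Z(t)|^2\le K_0T$ for $Z\in\{B,Z_1,Z_2\}$, with $K_0=\max\{72,4\,\mathrm{tr}\,\Gamma\}$. If $|Z(t)|>K_1t^\gamma$ for some $t\in(2^{-i-1},2^{-i}]$, then $\sup_{t\le2^{-i}}|Z|>K_12^{-(i+1)\gamma}$.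 Hence
\[
\mathbb P\bigl(|Z(t)|>K_1t^\gamma\text{ for some }t\in(0,1]\bigr)\le\sum_{i\ge0}\frac{K_0\,2^{-i}}{K_1^2\,2^{-2(i+1)\gamma}}=\frac{K_0\,2^{2\gamma}}{K_1^2\,(1-2^{2\gamma-1})},
\]
which is finite because $2\gamma<1$. Fix $K_1$ so that this is at most $\frac1{12}$. Then
\[
\Omega_0=\{|B(t)|,|Z_1(t)|,|Z_2(t)|\le K_1t^\gamma\ \text{ for all }t\in[0,1]\}
\]
has probability at least $\frac34$. From now on the argument is pathwise, on $\Omega_0$ and for $t\le\tau$.

\medskip
\emph{Step 4: all errors are of order $y_1^{\beta_1}$.} The bracket on the right of \eqref{eq:ito2} lies between $0$ and $\frac94\lambda_k(t)+\frac94(\lambda_k(t)-\lambda_k(0))\le Ky_1(t)^\beta$. Together with \eqref{eq:sharp} this gives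
\begin{equation}\label{eq:compare}
\bigl|y_k^\sharp-(\Phi_k-y_k(0))\bigr|\le K(t^\gamma+y_1^\beta),\qquad \bigl|y_k-y_k(0)-y_k^\sharp\bigr|\le\delta\,(y_k-y_k(0))\le K\delta y_1 .
\end{equation}
To compare $t^\gamma$ with $y_1$ we show that the height grows at least like $t^{1/(1+\beta)}$. Since $\lambda_1$ is nondecreasing and $y_1\le1$,
\[
\frac{t}{Ky_1(t)^\beta}\le\frac t{\lambda_1(t)}\le\Phi_1(t)-y_1(0)\le y_1^\sharp(t)+K\bigl(t^\gamma+y_1(t)^\beta\bigr)\le K\bigl(y_1(t)+t^\gamma\bigr),
\]
so $t\le Ky_1^{1+\beta}+Kt^\gamma y_1^\beta$. If the first term is the larger one, $t\le2Ky_1^{1+\beta}$. Otherwise $t^{1-\gamma}\le2Ky_1^\beta$, so $t\le K'y_1^{\beta/(1-\gamma)}\le K'y_1^{1+\beta}$, because $\beta/(1-\gamma)>1+\beta$ is equivalent to $\gamma(1+\beta)>1$. In both cases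
\begin{equation}\label{eq:time}
t\le Ky_1(t)^{1+\beta},\qquad\text{hence}\qquad t^\gamma+y_1(t)^\beta+y_1(t)^{\beta_0}+s^{\beta_0}\le Ky_1(t)^{\beta_1},
\end{equation}
where we used $s\le2y_1$, $y_1\le1$, and $\beta_1\le\beta_0\le\beta$.

By \eqref{eq:zeta-y} and \eqref{eq:time}, $|\zeta-\zeta^0-(y,0)|\le Ky_1^{\beta_1}$ and $|\zeta-\zeta^0|\le Ky_1$. Lemma~\ref{lem:linear} applies by (T4), and its first three coordinates give
\begin{equation}\label{eq:prices}
|x-Qy|\le Ky_1^{\beta_1},\qquad |q-q^0|\le Ky_1 .
\end{equation}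
Since $y_1^{\beta_1}\le\bar y^{\,\beta_1-1}y_1\le\delta y_1$, \eqref{eq:compare} and \eqref{eq:time} give
\begin{equation}\label{eq:yPhi}
|y_k-\Phi_k|\le K\delta y_1 .
\end{equation}
For $\delta$ small this implies $\frac12y_1\le\Phi_1\le2y_1$. Then $\Phi_1'=1/\lambda_1\le Ky_1^{-\beta}\le K\Phi_1^{-\beta}$, so $\Phi_1(t)^{1+\beta}\le y_1(0)^{1+\beta}+Kt$, and
\begin{equation}\label{eq:upper}
y_1(t)\le K\bigl(s+t^{1/(1+\beta)}\bigr).
\end{equation}

\medskip
\emph{Step 5: (T1) is strict.} The processes $y_k$ are not differentiable, so we run the barrier argument on $\Phi_k$. Let $i=1$ if $R=\mathrm{lo}$ and $i\in\{2,3\}$ if $R=\mathrm{up}$, and let $\Theta_i=\Phi_2-z_i\Phi_1$. This is $C^1$ on $[0,\tau]$ with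
\[
\Theta_i'=\frac2{\lambda_2}-\frac{z_i}{\lambda_1}=\frac{\varphi(y_2/y_1)-z_i}{\lambda_1},
\]
and $\Theta_i(0)/s=(y_2(0)-z_iy_1(0))/s\to\hat z-z_i$. So for small $s$, $\Theta_i(0)<0$ for $i=1,3$ and $\Theta_2(0)>0$. Suppose that $\Theta_i$ has a first zero $t\le\tau$. By \eqref{eq:yPhi}, $|y_2-z_iy_1|\le|y_2-\Phi_2|+z_i|\Phi_1-y_1|\le K\delta y_1$ at $t$, so $|y_2/y_1-z_i|\le\omega$ for $\delta$ small. By \eqref{eq:margin}, $\Theta_i'(t)<0$ for $i=1,3$ and $\Theta_2'(t)>0$. But at a first zero reached from below the derivative is nonnegative, and at one reached from above it is nonpositive. So $\Theta_i$ keeps its sign on $[0,\tau]$, and \eqref{eq:yPhi} gives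
\begin{equation}\label{eq:slope}
0<\frac{y_2}{y_1}\le z_1+K\delta\quad(R=\mathrm{lo}),\qquad z_2-K\delta\le\frac{y_2}{y_1}\le z_3+K\delta\quad(R=\mathrm{up}).
\end{equation}
For $K\delta<\omega$, (T1) is strict.

\medskip
\emph{Step 6: resource $3$ behaves as predicted.} We claim that
\begin{equation}\label{eq:y3}
|y_3-\psi(y_1,y_2)|\le Ky_1^{\beta_1}\qquad\text{on }[0,\tau].
\end{equation}
By \eqref{eq:prices} and \eqref{eq:Q},
\begin{equation}\label{eq:x3}
\bigl|x_3-(2+b_2)y_3+b_2(y_2-z^*y_1)\bigr|\le Ky_1^{\beta_1}.
\end{equation}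

Let $R=\mathrm{lo}$. Then $\psi=0$ by (T1), and $|y_3(0)|\le Ks^{\beta_0}$ because $\hat y_3=0$. Since $y_3\ge y_3(0)$, \eqref{eq:x3}, (T1), and \eqref{eq:time} give $x_3\ge b_2(z^*-z_1-\omega)y_1-Ky_1^{\beta_1}$, which is positive if $\bar y$ is small. So $U_3=0$ on $[0,\tau]$, $y_3=y_3(0)$, and \eqref{eq:y3} follows from \eqref{eq:time}.

Let $R=\mathrm{up}$. By (T1), $b_2(y_2-z^*y_1)=(2+b_2)\psi$, so \eqref{eq:x3} says that $x_3$ and $(2+b_2)(y_3-\psi)$ differ by at most $Ky_1^{\beta_1}$, and it suffices to show $0\le x_3\le Ky_1^{\beta_1}$. The price $x_3$ can rise above zero only while $y_3$ is constant, and then only by a decrease of $y_2-z^*y_1$; we show that such decreases are small. For $t'\le t\le\tau$ write $[\phi]=\phi(t)-\phi(t')$. By \eqref{eq:sharp}, $[y_2]\ge(1-\delta)[y_2^\sharp]$ and $[y_1]\le(1+2\delta)[y_1^\sharp]$. By \eqref{eq:compare}, \eqref{eq:time}, and monotonicity of $y_1$, $|[y_k^\sharp]-[\Phi_k]|\le Ky_1(t)^{\beta_1}$. By (T1) and the last line of \eqref{eq:margin},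
\[
[\Phi_2]=\int_{t'}^t\frac{\varphi(y_2/y_1)}{\lambda_1}\,du\ge(z^*+\omega)[\Phi_1].
\]
Therefore
\[
[y_2-z^*y_1]\ge\bigl((1-\delta)(z^*+\omega)-(1+2\delta)z^*\bigr)[\Phi_1]-Ky_1(t)^{\beta_1}\ge-Ky_1(t)^{\beta_1},
\]
because $[\Phi_1]\ge0$ and the coefficient equals $(1-\delta)\omega-3\delta z^*$, which is nonnegative for small $\delta$. Now let $t'$ be the last time in $[0,t]$ at which $x_3=0$; it exists because $x_3(0)=s\hat x_3=0$. On $(t',t]$ we have $x_3>0$, so $[y_3]=[U_3]=0$. Subtracting \eqref{eq:x3} at $t'$ from \eqref{eq:x3} at $t$,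
\[
0\le x_3(t)=[x_3]\le-b_2[y_2-z^*y_1]+Ky_1(t)^{\beta_1}\le Ky_1(t)^{\beta_1}.
\]
This proves \eqref{eq:y3}.

\medskip
\emph{Step 7: (T2), (T4), (T5) are strict.} By \eqref{eq:prices}, \eqref{eq:y3}, and the definition \eqref{eq:psi} of $x^*$, $|x-x^*(y_1,y_2)|\le Ky_1^{\beta_1}$. Both points lie in $\mathbb R^3_+$ and have norm at most $Ky_1$, so \eqref{eq:lip} gives
\[
|\ell_k-\lambda_k|\le Ky_1^{\beta-1}y_1^{\beta_1}\le K\bar y^{\,\beta_1-1}\lambda_k .
\]
If $\bar y$ is so small that $K\bar y^{\,\beta_1-1}<\delta$ here, $K\bar y<\varrho$ in \eqref{eq:prices}, and $K\bar y^{\,\beta_1-1}<1$ in \eqref{eq:y3}, then (T2), (T4), and (T5) are strict on $[0,\tau]$.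

\medskip
\emph{Step 8: conclusion.} Fix $\delta$ small enough for Steps 4--6 and for the inequalities below, then $\bar y$ small enough for Steps 6 and 7. Choose $t_1\in(0,1)$ and $s_1>0$ such that $K(s_1+t_1^{1/(1+\beta)})<\bar y$ in \eqref{eq:upper} and all statements made for small $s$ hold for $s\le s_1$. There are only two regimes, so the choices can be common to both. If $\tau\le t_1$ at a point of $\Omega_0$, then $\tau<1$ and (T1)--(T5) hold strictly at $\tau$, which is impossible by Step 2. So $\tau>t_1$ on $\Omega_0$, and all estimates hold at $t_1$.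

At $t_1$, \eqref{eq:Yy} and \eqref{eq:time} give $|Y_k-Y_k^0-y_k|\le K_1t_1^\gamma\le K\delta y_1$. With \eqref{eq:slope},
\[
\begin{aligned}
R=\mathrm{lo}:&\quad Y_2-Y_2^0\le(z_1+K\delta)y_1<(z_1+\omega)(1-K\delta)y_1\le(z_1+\omega)(Y_1-Y_1^0),\\
R=\mathrm{up}:&\quad Y_2-Y_2^0\ge(z_2-K\delta)y_1>(z_2-\omega)(1+K\delta)y_1\ge(z_2-\omega)(Y_1-Y_1^0),
\end{aligned}
\]
where the strict inequalities hold for small $\delta$. Finally \eqref{eq:time} gives a constant $K_2$ with $y_1(t_1)\ge K_2^{-1}t_1^{1/(1+\beta)}$, and for $K\delta\le\frac12$ we get $Y_1-Y_1^0\ge\frac12y_1(t_1)>y_*:=\frac14K_2^{-1}t_1^{1/(1+\beta)}$. Thus $W(t_1)\in\mathcal O^R$ on $\Omega_0$.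
\end{proof}

\begin{remark}\label{rem:beta}
The hypothesis $\alpha<1$ enters in three essential places: in Lemma~\ref{lem:linear}, where the routes without anchor contribute only at order $|x|^\beta$; in Lemma~\ref{lem:param}, whose condition \eqref{eq:coupling} cannot hold for $\beta\le1$; and in the choice of $\gamma$, which expresses that pushing is faster than noise. For $\alpha=1$ no statement of the form of Proposition~\ref{prop:key}, with two families of starting points converging to the same point and target sets with disjoint closures, can hold: the proof of Theorem~\ref{thm:srbm}(b) would turn it into a contradiction with Theorem~\ref{thm:srbm}(c).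
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

The Conjecture asserts convergence to \emph{an} SRBM, so non-uniqueness of the SRBM from $w^0$ does not contradict it directly: the network might select one of the laws. We use instead that the Conjecture must hold for every admissible sequence of initial states, and that Proposition~\ref{prop:key} applies to every SRBM from $w^{s,R}$.

We recall two facts. If $X^r$ converges in distribution in $D([0,\infty),\mathbb R^J)$ to a process $X$ with continuous paths, then $X^r(t)$ converges in distribution to $X(t)$ for each $t$, because evaluation at $t$ is continuous at continuous paths. If random vectors $\xi^r$ converge in distribution to $\xi$, then $\liminf_r\mathbb P(\xi^r\in O)\ge\mathbb P(\xi\in O)$ for open $O$, and $\limsup_r\mathbb P(\xi^r\in O')\le\mathbb P(\xi\in O')$ for closed $O'$ (the portmanteau theorem).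

Take the network of Section~\ref{sec:network}, $r\in\mathbb N$, and $t_1,y_*,s_1$ from Proposition~\ref{prop:key}. Suppose that the conclusion of the Conjecture holds for every sequence of deterministic initial states that satisfies its hypotheses with a point mass $\eta$. For $l\in\mathbb N$ and $R\in\{\mathrm{lo},\mathrm{up}\}$ let
\[
N^r_{l,R}=\bigl\lfloor r\,n(q^{s_1/l,R})\bigr\rfloor\quad\text{(componentwise)},
\]
and let $\pi(r,l,R)$ be the probability that $\hat W^r(t_1)\in\mathcal O^R$ when $N^r(0)=N^r_{l,R}$.

The following observation verifies the hypotheses of the Conjecture in both applications below. If $\bar q^r\to\bar q$ in $\mathbb R^J_+$ and $N^r(0)=\lfloor r\,n(\bar q^r)\rfloor$, then $\hat N^r(0)\to n(\bar q)$ and $\hat W^r(0)=A\hat N^r(0)\to w(\bar q)$, and by Lemma~\ref{lem:prices}(e) $\hat N^r(0)-\Delta(\hat W^r(0))\to n(\bar q)-\Delta(w(\bar q))=0$. So the hypotheses hold with $\eta=\delta_{w(\bar q)}$.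

\emph{Fixed $l$ and $R$.} Take $\bar q^r=q^{s_1/l,R}$ for all $r$. By assumption $\hat W^r$ converges in distribution to an SRBM from $w^{s_1/l,R}$. Since $\mathcal O^R$ is open, Proposition~\ref{prop:key} gives $\liminf_r\pi(r,l,R)\ge\frac34$. Hence there are integers $r_1<r_2<\cdots$ such that $\pi(r,l,R)\ge\frac23$ for all $r\ge r_l$ and both $R$.

\emph{The interlaced sequence.} Let $l(r)=\max\{l:r_l\le r\}$ for $r\ge r_1$ and $l(r)=1$ for $r<r_1$, so that $l(r)\to\infty$. Let $R(r)=\mathrm{lo}$ for even $r$ and $R(r)=\mathrm{up}$ for odd $r$, and take $N^r(0)=N^r_{l(r),R(r)}$. Here $\bar q^r=q^{s_1/l(r),R(r)}\to q^0$, so by assumption $\hat W^r$ converges in distribution to an SRBM $W$ from $w^0$, and $\hat W^r(t_1)$ converges in distribution to $W(t_1)$. For $r\ge r_1$ we have $r\ge r_{l(r)}$, so $\mathbb P(\hat W^r(t_1)\in\mathcal O^{R(r)})=\pi(r,l(r),R(r))\ge\frac23$. The portmanteau theorem for closed sets, along even and along odd $r$, gives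
\[
\mathbb P\bigl(W(t_1)\in\overline{\mathcal O^{\mathrm{lo}}}\bigr)\ge\tfrac23,\qquad \mathbb P\bigl(W(t_1)\in\overline{\mathcal O^{\mathrm{up}}}\bigr)\ge\tfrac23 .
\]
The two sets are disjoint, so this is impossible. Hence the conclusion of the Conjecture fails for one of the sequences considered: for some $(N^r_{l,R})_r$, with $w=w^{s_1/l,R}$, or for the interlaced sequence, with $w=w^0$. The proof does not tell which. \qed

\section{Existence, non-uniqueness, and the case $\alpha=1$}\label{sec:srbm}

Except in the proof of part (b) of Theorem~\ref{thm:srbm}, the network and $\alpha\in(0,\infty)$ are arbitrary. We construct SRBMs as limits of an Euler scheme in which each Brownian step is followed by the map $\Pi$ of Lemma~\ref{lem:prices}, which returns to the cone by pushing only in the directions $e_j$ whose price vanishes at the landing point. Both for the scheme and for limits of SRBMs we need a compactness statement: if the driving path moves little, so does the reflected path.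

\subsection{An oscillation estimate}

Call $(w,\xi,u)$ a \emph{reflected triple} on $[0,T]$ if $w=w(0)+\xi+u$ takes values in $\mathcal W_\alpha$, $\xi(0)=u(0)=0$, each $u_j$ is nondecreasing, and one of the following holds:
\begin{itemize}
\item \emph{continuous type}: $\xi,u$ are continuous and $\int_0^Tq_j(w)\,du_j=0$ for all $j$;
\item \emph{step type}: $\xi,u$ are right-continuous step functions with finitely many jumps, and $w(t)=\Pi\bigl(w(t-)+\xi(t)-\xi(t-)\bigr)$ at each jump time $t$.
\end{itemize}
In the step type, with $v=w(t-)+\xi(t)-\xi(t-)$, the jump of $u$ is $\Pi(v)-v$ and $q(w(t))=q(v)$ by Lemma~\ref{lem:prices}(c), so Lemma~\ref{lem:prices}(b) gives $q_j(w(t))(u_j(t)-u_j(t-))=0$. Thus $\int_{(0,T]}q_j(w)\,du_j=0$ in both types. A triple on $[0,\infty)$ is reflected if it is so on every $[0,T]$. Since $q_j\ge0$, the paths $(W,B,U)$ of an SRBM are a.s.\ reflected triples of continuous type, and for a triple of continuous type $du_j$ is carried by $\{w\in\mathcal W^j_\alpha\}$.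

The idea of the estimate is that pushing is orthogonal to $q=\nabla G$, so it hardly increases $G$; on the other hand $G$ is nondecreasing and strictly convex between points of the cone, so a long push would increase it. The second property is measured by
\[
\mathcal D(v\,\|\,w)=G(v)-G(w)-q(w)\cdot(v-w)\ge0,\qquad v,w\in\mathbb R^J .
\]
If $v,w\in\mathcal W_\alpha$ and $\mathcal D(v\,\|\,w)=0$, then $v=w$. Indeed, the convex function $G-q(w)\cdot(\,\cdot\,)$ has vanishing gradient at $w$, so it is minimal at $w$ and then also at $v$; hence $q(v)=q(w)$ and $v=\Pi(v)=\Pi(w)=w$.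

\begin{lemma}\label{lem:osc}
For each $\epsilon\in(0,1]$ there is $\delta(\epsilon)\in(0,1]$ such that for every $T,S>0$ and every reflected triple on $[0,T]$ with $|w(0)|\le S$ and $\sup_{[0,T]}|\xi|\le S\delta(\epsilon)$ we have $\sup_{[0,T]}|w-w(0)|\le S\epsilon$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:prices}(d), dividing a reflected triple by $S$ gives a reflected triple, so let $S=1$. Let $\delta\in(0,1]$, $\sup|\xi|\le\delta$, and suppose that $\sup|w-w(0)|>\epsilon$. In the continuous type let $t$ be the first time with $|w(t)-w(0)|=\epsilon$. In the step type let $t$ be the first time with $|w(t)-w(0)|>\epsilon$; it is a jump time, $|w(t-)|\le2$, the jump of $\xi$ is at most $2\delta$, and $w(t-)=\Pi(w(t-))$, so uniform continuity of $\Pi$ on the ball of radius $4$ gives $|w(t)-w(t-)|\le\epsilon$ for $\delta$ small, depending only on $\epsilon$. In both types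
\[
\epsilon\le|w(t)-w(0)|\le2\epsilon,\qquad |w|\le3\ \text{ on }[0,t],\qquad |u(t)|=|w(t)-w(0)-\xi(t)|\le3 .
\]
Let $v=w-\xi=w(0)+u$, so $|v|\le4$ and $|v-w|\le\delta$ on $[0,t]$. In the continuous type the chain rule gives $G(v(t))-G(w(0))=\int_0^tq(v)\cdot du$. In the step type convexity gives $G(v(t'))-G(v(t'-))\le q(v(t'))\cdot(u(t')-u(t'-))$ at each jump. In both types, since $\int q_j(w)\,du_j=0$,
\[
G(v(t))-G(w(0))\le\int_{(0,t]}\bigl(q(v)-q(w)\bigr)\cdot du\le\varpi(\delta)\sum_ju_j(t)\le3\sqrt J\,\varpi(\delta),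
\]
where $\varpi$ is the modulus of continuity of $q(\cdot)$ on the ball of radius $4$. Since $q(w(0))\cdot u(t)\ge0$, we get $\mathcal D(v(t)\,\|\,w(0))\le3\sqrt J\,\varpi(\delta)$. The gradient of $\mathcal D(\cdot\,\|\,w(0))$ is bounded on that ball by $K=2\sup_{|v|\le4}|q(v)|$, so $\mathcal D(w(t)\,\|\,w(0))\le3\sqrt J\,\varpi(\delta)+K\delta$. But $\mathcal D$ is continuous and positive on the compact set of pairs $(w',w)$ of points of $\mathcal W_\alpha$ with $|w|\le1$ and $\epsilon\le|w'-w|\le2\epsilon$, hence bounded below there by a positive number that depends only on $\epsilon$. For small $\delta$ this is a contradiction.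
\end{proof}

For a path $\xi$ let $\mathrm{osc}_T(\xi,h)=\sup\{|\xi(t)-\xi(t')|:t,t'\le T,\ |t-t'|\le h\}$. A sequence $X^k$ of processes with paths in $D$ is \emph{$C$-tight} if its laws are tight and every limit law is carried by continuous paths. This holds if and only if, for all $T,\epsilon>0$, the variables $\sup_{[0,T]}|X^k|$ are tight and $\lim_{h\to0}\limsup_k\mathbb P(\mathrm{osc}_T(X^k,h)>\epsilon)=0$. By the Skorokhod representation theorem, processes that converge in distribution in $D$ can be realized, with the same laws, on one probability space so that they converge a.s.; and $J_1$-convergence to a continuous path is locally uniform convergence.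

\begin{lemma}\label{lem:compact}
Let $(W^k,B^k,U^k)$ be processes whose paths are a.s.\ reflected triples on $[0,\infty)$, with $|W^k(0)|\le S_0$ for a constant $S_0$, and let $(B^k)$ be $C$-tight. Then $(W^k,B^k,U^k)$ is $C$-tight, and under every limit law the paths are a.s.\ reflected triples of continuous type.
\end{lemma}

\begin{proof}
Fix $T$ and $\epsilon'>0$, and choose $S\ge S_0$ with $\mathbb P(\sup_{[0,T]}|B^k|>S)\le\epsilon'$ for all $k$. On the complementary event, Lemma~\ref{lem:osc} with $\epsilon=1$ and $S'=S/\delta(1)$ in place of $S$ gives $\sup_{[0,T]}|W^k|\le2S'$. For $t'\le T$ the shifted paths $(W^k(t'+\cdot),B^k(t'+\cdot)-B^k(t'),U^k(t'+\cdot)-U^k(t'))$ form a reflected triple of the same type with initial point bounded by $2S'$. So Lemma~\ref{lem:osc} shows that $\mathrm{osc}_T(B^k,h)\le2S'\delta(\epsilon)$ implies $\mathrm{osc}_T(W^k,h)\le2S'\epsilon$. Hence $W^k$ satisfies the criterion for $C$-tightness, and so do $U^k=W^k-W^k(0)-B^k$ and the triple.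

Along a convergent subsequence, realize the convergence to $(W,B,U)$ as a.s.\ locally uniform. Then $W=W(0)+B+U$ takes values in the closed set $\mathcal W_\alpha$, $B(0)=U(0)=0$, and $U_j$ is continuous and nondecreasing. Moreover
\[
\Bigl|\int_{(0,t]}q_j(W)\,dU^k_j\Bigr|=\Bigl|\int_{(0,t]}\bigl(q_j(W)-q_j(W^k)\bigr)\,dU^k_j\Bigr|\le\sup_{[0,t]}|q_j(W)-q_j(W^k)|\;U^k_j(t)\to0,
\]
and $\int_{(0,t]}\phi\,dU^k_j\to\int_0^t\phi\,dU_j$ for continuous $\phi$, as one sees by approximating $\phi$ uniformly by step functions. So $\int_0^tq_j(W)\,dU_j=0$.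
\end{proof}

To identify a limit as an SRBM it remains to pass condition (iii) of Definition~\ref{def:srbm} to the limit.

\begin{lemma}\label{lem:limit}
In Lemma~\ref{lem:compact}, suppose that $W^k(0)=w^k\to w$ are deterministic, that $B^k$ converges in distribution to a Brownian motion from $0$ with drift $\theta$ and covariance $\Gamma$, and that for all $k$ and $s<t$ the increment $B^k(t)-B^k(s)$ is independent of $\sigma\{(W^k,B^k,U^k)(s'):s'\le s\}$. Then under every limit law $W$ is an SRBM from $w$, for the filtration $\mathcal F_t$ generated by $(W,B,U)$.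
\end{lemma}

\begin{proof}
Conditions (i), (ii), (iv) hold by Lemma~\ref{lem:compact}, and $B$ has the required law. Write $X^k=(W^k,B^k,U^k)$ and $X=(W,B,U)$. For $s_1,\dots,s_i\le s<t$ and bounded continuous $\phi_1,\phi_2$,
\[
\mathbb E\bigl[\phi_1(X^k(s_1),\dots,X^k(s_i))\,\phi_2(B^k(t)-B^k(s))\bigr]=\mathbb E\bigl[\phi_1(X^k(s_1),\dots,X^k(s_i))\bigr]\,\mathbb E\bigl[\phi_2(B^k(t)-B^k(s))\bigr].
\]
Since $X$ is continuous, the identity passes to the limit along the subsequence. So $B(t)-B(s)$ is independent of every finite family $X(s_1),\dots,X(s_i)$, hence of $\mathcal F_s$. As $B(t)-B(s)$ has mean $\theta(t-s)$, the process $B(t)-\theta t$ is an $\{\mathcal F_t\}$-martingale.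
\end{proof}

\subsection{Proof of Theorem~\ref{thm:srbm}}

For $w_0\in\mathcal W_\alpha$, a continuous path $\xi$ with $\xi(0)=0$, and $k\in\mathbb N$, the \emph{Euler scheme} is
\[
w^k(0)=w_0,\qquad w^k\bigl(\tfrac{i+1}k\bigr)=\Pi\Bigl(w^k\bigl(\tfrac ik\bigr)+\xi\bigl(\tfrac{i+1}k\bigr)-\xi\bigl(\tfrac ik\bigr)\Bigr),
\]
with $w^k$ constant on $[\frac ik,\frac{i+1}k)$, $\xi^k(t)=\xi(\lfloor kt\rfloor/k)$, and $u^k=w^k-w_0-\xi^k$. The jumps of $u^k$ have the form $\Pi(v)-v\ge0$, so $(w^k,\xi^k,u^k)$ is a reflected triple of step type, and $\xi^k\to\xi$ locally uniformly.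

\begin{proof}[Proof of (a)]
Let $B$ be a Brownian motion from $0$ with drift $\theta$ and covariance $\Gamma$, and let $(W^k,B^k,U^k)$ be the Euler scheme for $w_0=w$ and $\xi=B$. Since $B^k\to B$ locally uniformly, $(B^k)$ is $C$-tight and converges in distribution to $B$. The values of $(W^k,B^k,U^k)$ up to time $s$ are functions of $B$ up to time $\lfloor ks\rfloor/k$, and $B^k(t)-B^k(s)=B(\lfloor kt\rfloor/k)-B(\lfloor ks\rfloor/k)$ is independent of them. By Lemma~\ref{lem:compact} a limit law exists, and by Lemma~\ref{lem:limit} it gives an SRBM from $w$.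
\end{proof}

\begin{proof}[Proof of (b)]
Take the network of Section~\ref{sec:network} and $R\in\{\mathrm{lo},\mathrm{up}\}$. By (a) there is an SRBM $W^k=w^{s_1/k,R}+B^k+U^k$ from $w^{s_1/k,R}$ for each $k$. All $B^k$ have the same law, and their increments are independent of the past of the triple by Lemma~\ref{lem:levy}. By Lemmas~\ref{lem:compact} and~\ref{lem:limit}, a subsequence of $W^k$ converges in distribution to an SRBM $W^R$ from $w^0$. Proposition~\ref{prop:key} and the portmanteau theorem give $\mathbb P(W^R(t_1)\in\overline{\mathcal O^R})\ge\frac34$. Since $\overline{\mathcal O^{\mathrm{lo}}}$ and $\overline{\mathcal O^{\mathrm{up}}}$ are disjoint, $W^{\mathrm{lo}}$ and $W^{\mathrm{up}}$ have different laws.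
\end{proof}

\begin{proof}[Proof of (c)]
For $\alpha=1$, \eqref{eq:nq} gives $w(q)=\Sigma q$ with $\Sigma=A\,\mathrm{diag}(\rho_i/(\mu_i\kappa_i))\,A^{\top}$ symmetric and positive definite, so $q(w)=\Sigma^{-1}w$ on $\mathcal W_1$. We show that the reflected path is a continuous function of the initial point and the driving path.

\emph{Uniqueness.} Let $(w,\xi,u)$ and $(\tilde w,\xi,\tilde u)$ be reflected triples of continuous type with $w(0)=\tilde w(0)$, and put $q=q(w)$, $\tilde q=q(\tilde w)$. Then $w-\tilde w=u-\tilde u$ is continuous of finite variation, and since $q\cdot du=0=\tilde q\cdot d\tilde u$,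
\[
d\bigl[(w-\tilde w)\cdot\Sigma^{-1}(w-\tilde w)\bigr]=2(q-\tilde q)\cdot(du-d\tilde u)=-2\,\tilde q\cdot du-2\,q\cdot d\tilde u\le0 .
\]
The quadratic form is nonnegative and starts at $0$, so $w=\tilde w$. Linearity of $q(\cdot)$ on the cone is what makes the first equality true.

\emph{Existence and continuity.} For $w_0\in\mathcal W_1$ and continuous $\xi$ with $\xi(0)=0$, Lemma~\ref{lem:compact} applied to the deterministic Euler scheme gives a reflected triple of continuous type with data $(w_0,\xi)$. Call its first component $\Xi(w_0,\xi)$. If $w_0^k\to w_0$ and $\xi^k\to\xi$ locally uniformly, then by the same lemma every subsequence of $\Xi(w_0^k,\xi^k)$ has a further subsequence that converges locally uniformly to the first component of a triple with data $(w_0,\xi)$, which is $\Xi(w_0,\xi)$ by uniqueness. So $\Xi$ is continuous, hence Borel.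

\emph{The law.} Any SRBM with initial law $\eta$ satisfies $W=\Xi(W(0),B)$ a.s. By Lemma~\ref{lem:levy}, $B$ is independent of $W(0)$. So the law of $W$ is the image under $\Xi$ of the product of $\eta$ and the law of a Brownian motion with drift $\theta$ and covariance $\Gamma$, which depends only on the data.
\end{proof}

\begin{thebibliography}{1}

\bibitem{ssc}
\emph{State space collapse and diffusion approximation for a network operating under a fair bandwidth sharing policy},
\texttt{https://typeset.io/pdf/\allowbreak state-space-\allowbreak collapse-and-\allowbreak diffusion-\allowbreak approximation-\allowbreak for-a-\allowbreak 4jpwfnlecz.pdf}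

\end{thebibliography}
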